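# Products of P-recursive sequences with leading coefficient $n$

## Squaring a recurrence that divides only by $n$

Let $a_0=a_1=1$ and
$$n\,a_n=a_{n-1}+a_{n-2}\qquad(n\ge 2).$$
The terms are $1,\,1,\,1,\,\tfrac23,\,\tfrac5{12},\,\tfrac{13}{60},\dots$. To compute a new term we only ever divide by $n$, so $A_n:=n!\,a_n$ should be an integer. Indeed, multiplying by $(n-1)!$ and replacing $n$ by $n+1$ gives
$$A_{n+1}=A_n+nA_{n-1},\qquad (A_n)=1,1,2,4,10,26,\dots$$

Now square: is there a recurrence of the same kind for the squares? We look at $C_n=A_n^2$. Expanding the square produces a mixed product, so we give it a name: $D_n=nA_nA_{n-1}$. Then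
$$C_{n+1}=(A_n+nA_{n-1})^2=C_n+2D_n+n^2C_{n-1},$$
$$D_n=nA_{n-1}\bigl(A_{n-1}+(n-1)A_{n-2}\bigr)=nC_{n-1}+nD_{n-1}.$$
The first line gives $2D_n=C_{n+1}-C_n-n^2C_{n-1}$. Insert this, at $n$ and at $n-1$, in twice the second line:
$$C_{n+1}-C_n-n^2C_{n-1}=2nC_{n-1}+n\bigl(C_n-C_{n-1}-(n-1)^2C_{n-2}\bigr),$$
that is,
$$C_{n+1}=(n+1)C_n+(n+1)\,nC_{n-1}-(n-1)\,n(n-1)C_{n-2}.$$
Check at $n=4$: $5\cdot100+20\cdot16-36\cdot4=676=26^2$.

Put $c_n=C_n/n!=n!\,a_n^2$, divide by $n!$, and shift $n$ by one:
$$n\,c_n=n\,c_{n-1}+n\,c_{n-2}-(n-2)\,c_{n-3}\qquad(n\ge3).$$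
So $n!\,a_n^2$ again satisfies a recurrence in which one only divides by $n$. For $n=3$ this reads $3\cdot\tfrac83=3\cdot2+3\cdot1-1\cdot1$, which is correct.

Where does the factor $n!$ come from? Suppose $n a_n=p(n)a_{n-1}$ and $n b_n=q(n)b_{n-1}$ with integer polynomials $p,q$. For $c_n=n!\,a_nb_n$ we get
$$n\,c_n=(n-1)!\,(na_n)(nb_n)=p(n)q(n)\,c_{n-1}.$$
Two divisions by $n$ occur, and $n!/(n-1)!$ absorbs one of them. Without the factor it goes wrong already for $a_n=b_n=1/n!$, where $na_n=a_{n-1}$. If $u_n=1/n!^2$ satisfied $n u_n=\sum_{i=1}^r\ell_{r-i}(n)u_{n-i}$ for $n\ge r$ with integer polynomials, then $v_n=n!\,u_n=1/n!$ would satisfy $v_n=\sum_{i=1}^r\ell_{r-i}(n)(n-1)\cdots(n-i+1)\,v_{n-i}$. All $v_n$ would then be integer combinations of $v_0,\dots,v_{r-1}$ and have a common denominator, which is false.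

**Definition.** A sequence $(c_n)_{n\ge0}$ is *P-recursive over $\mathbb Z$* if there are $r\ge1$ and $\ell_0,\dots,\ell_r\in\mathbb Z[n]$ with $\ell_r\ne0$ such that $\ell_rc_n=\ell_{r-1}c_{n-1}+\cdots+\ell_0c_{n-r}$ for all $n\ge r$. It is P-recursive over $\mathbb Z$ *with leading coeff $n$* if it satisfies such a recurrence with $\ell_r=n$.

The conjecture of Krattenthaler, taken from "Contraction of Linear Differential and Difference Operators", says: if $(a_n)$ and $(b_n)$ are P-recursive over $\mathbb Z$ with leading coeff $n$, then so is $(n!\,a_nb_n)$. We shall prove that it is true. The proof is not sensitive to the choice of the polynomial $n$ or of the ring $\mathbb Z$, so we state it in its natural generality.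

## The class $\mathcal L_\lambda$ and the theorem

Recall that a ring is *left Noetherian* if every ascending chain of left ideals stabilizes. Every finite free left module $A^m$ over such a ring $A$ then has the same property for chains of submodules. For commutative rings one just says Noetherian; $\mathbb Z$ is an example.

**Definition.** Let $K$ be a commutative Noetherian ring, a subring of a commutative ring $F$ in which all sequences take their values. Fix $\lambda\in K[X]$ such that $\lambda(k)$ is a non-zero-divisor in $F$ for every integer $k\ge1$. Put $\Lambda_n=\prod_{k=1}^n\lambda(k)$. Let $\mathcal L_\lambda$ be the set of sequences $(a_n)_{n\ge0}$ in $F$ for which there are $r\ge1$ and $\ell_0,\dots,\ell_{r-1}\in K[X]$ with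
$$\lambda(n)a_n=\sum_{i=1}^r\ell_{r-i}(n)\,a_{n-i}\qquad(n\ge r).$$

For $K=\mathbb Z$ and $\lambda=X$ we have $\Lambda_n=n!$, and $\mathcal L_X$ is the class in the conjecture. Here $F$ may be $\mathbb Q$, $\mathbb C$, or any commutative ring containing $\mathbb Z$ that is torsion-free as an abelian group. The sequence $1/n!$ lies in $\mathcal L_X$. For $\lambda=1$ we have $\Lambda_n=1$, and $\mathcal L_1$ contains for instance $n!$, since $n!=n\cdot(n-1)!$.

**Theorem 1.** If $a,b\in\mathcal L_\lambda$, then $(\Lambda_na_nb_n)_{n\ge0}\in\mathcal L_\lambda$. In particular (with $K=\mathbb Z$, $\lambda=X$) Krattenthaler's conjecture is true.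

## Clearing denominators with three operators

In the example everything became simpler for $A_n=n!\,a_n$. We now put this in operator language.

Let $\mathcal E=F^{\mathbb N}/\{\text{finitely supported sequences}\}$, a commutative ring under termwise operations. An equality in $\mathcal E$ means equality for all large $n$; for example $(1,0,0,\dots)=0$ in $\mathcal E$. On $\mathcal E$ we use the additive operators
$$(p(X)u)_n=p(n)u_n\ \ (p\in K[X]),\qquad (Su)_n=u_{n+1},\qquad (xu)_n=\lambda(n)u_{n-1}.$$
They are well defined on $\mathcal E$; the value of $xu$ at $n=0$ is irrelevant. For $\lambda=X$ and $A_n=n!$ we have $(xA)_n=n\,(n-1)!=n!$, so $xA=A$ in $\mathcal E$.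

Comparing $n$-th terms gives
$$x\,p(X)=p(X-1)\,x,\qquad xS=\lambda(X),\qquad (x^iu)_n=\lambda(n)\lambda(n-1)\cdots\lambda(n-i+1)\,u_{n-i}. \tag{1}$$
For instance, $(x\,p(X)u)_n=\lambda(n)p(n-1)u_{n-1}$ and $(xSu)_n=\lambda(n)u_n$. For products, with $u,v\in\mathcal E$,
$$S(uv)=(Su)(Sv),\qquad (xu)(xv)=\lambda(X)\,x(uv),\qquad (xu)\,v=x\,(u\cdot Sv). \tag{2}$$
In the second identity both $n$-th terms are $\lambda(n)^2u_{n-1}v_{n-1}$, and in the third both are $\lambda(n)u_{n-1}v_n$.

Let $R$ be the skew polynomial ring over $K[X]$ in one variable $x$ with $x\,p(X)=p(X-1)\,x$. It consists of the sums $\sum_ip_i(X)x^i$, is a free left $K[X]$-module on $1,x,x^2,\dots$, and is multiplied by moving each $x$ to the right: $x^2X=(X-2)x^2$, for example. By the first identity in (1), $\mathcal E$ is a left $R$-module. The shift $S$ is not in $R$, and the whole problem is about expressing $S$ through $R$.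

**Lemma 2.** Let $a\in F^{\mathbb N}$ and $A=(\Lambda_na_n)$. Then $a\in\mathcal L_\lambda$ if and only if $SA\in RA$ in $\mathcal E$.

*Proof.* Let $a\in\mathcal L_\lambda$. Multiply the recurrence by $\Lambda_{n-1}=\lambda(n-1)\cdots\lambda(n-i+1)\,\Lambda_{n-i}$. For $n\ge r$ this gives
$$A_n=\sum_{i=1}^r\ell_{r-i}(n)\,\lambda(n-1)\cdots\lambda(n-i+1)\,A_{n-i}. \tag{3}$$
Replace $n$ by $n+1$. By (1), the product $\lambda(n)\cdots\lambda(n-i+2)\,A_{n-(i-1)}$ is $(x^{i-1}A)_n$. So $SA=\sum_{i=0}^{r-1}p_i(X)x^iA$ with $p_i(X)=\ell_{r-1-i}(X+1)$.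

Conversely, let $SA=\sum_{i=0}^dp_i(X)x^iA$, valid for all $n\ge N$, where $N\ge d$. We have $A_{n+1}=\Lambda_n\lambda(n+1)a_{n+1}$, and for $n\ge d\ge i$
$$(x^iA)_n=\lambda(n)\cdots\lambda(n-i+1)\Lambda_{n-i}a_{n-i}=\Lambda_na_{n-i}.$$
So for $n\ge N$
$$\Lambda_n\Bigl(\lambda(n+1)a_{n+1}-\sum_{i=0}^dp_i(n)a_{n-i}\Bigr)=0.$$
As a product of non-zero-divisors, $\Lambda_n$ is a non-zero-divisor. Cancel it and shift: $\lambda(n)a_n=\sum_{i=0}^dp_i(n-1)a_{n-1-i}$ for $n\ge N+1$. This is a recurrence of the required type with $r=N+1\ge d+1$, all remaining $\ell$'s being $0$. $\square$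

Now let $c_n=\Lambda_na_nb_n$. Then $\Lambda_nc_n=(\Lambda_na_n)(\Lambda_nb_n)$, so by Lemma 2, Theorem 1 follows from the next statement.

**Theorem 3.** If $A,B\in\mathcal E$ satisfy $SA\in RA$ and $SB\in RB$, then $C=AB$ satisfies $SC\in RC$.

## An example where elimination leaves the factor $n-1$

In the first example we solved one equation for $2D_n$ and substituted it in another. This is the approach one would try in general. We try it on a second example, again with $\lambda=X$ and $A=B$. Let $A_0=1$, $A_1=0$ and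
$$A_{n+1}=n(A_n+A_{n-1}),\qquad (A_n)=1,0,1,2,9,44,265,\dots$$
For $a_n=A_n/n!$ this says $na_n=(n-1)a_{n-1}+a_{n-2}$, so $a\in\mathcal L_X$; in operators, $SA=XA+xA$. Put $C=A^2$ and $D=(xA)A$, that is, $D_n=nA_nA_{n-1}$. Then
$$C_{n+1}=n^2C_n+n^2C_{n-1}+2nD_n,\qquad D_n=n(n-1)C_{n-1}+nD_{n-1}. \tag{4}$$
The first equation determines $W_n:=2nD_n=C_{n+1}-n^2C_n-n^2C_{n-1}$. The second, however, involves $D_{n-1}$, and we only know $W_{n-1}=2(n-1)D_{n-1}$. So we must multiply by $n-1$:
$$(n-1)W_n=2n(n-1)D_n=2n^2(n-1)^2C_{n-1}+n^2W_{n-1}.$$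
Inserting the values of $W_n$ and $W_{n-1}$ and collecting terms, we find
$$(n-1)C_{n+1}=n^3C_n+n^3(n-1)C_{n-1}-n^2(n-1)^2C_{n-2}.$$
This is a correct recurrence: at $n=4$ both sides are $5808$. But the new term carries an unwanted factor $n-1$, and we cannot cancel it, since $n^3$ is not divisible by $n-1$. This is the exact point where elimination stops: one can eliminate at the price of a polynomial factor in front of $SC$, and that factor is not allowed.

In operators the difficulty is visible at a glance. Work modulo the $R$-submodule $N=RC$ of $\mathcal E$. Then (4) says $SC\equiv W=2XD$ and $D\equiv xD$, so $W\equiv 2Xx\,D$. We would like to write $Xx$ as $g\,x\cdot X$ with $g\in K[X]$, because then $W\equiv g\,xW$. But $xX=(X-1)x$, and $X-1$ does not divide $X$.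

The way out is to wait one step longer. We also have $D\equiv x^2D$, so $W\equiv2Xx^2D$. Now there are two ways of producing $x^2$ on the right: $x^2\cdot X=(X-2)x^2$ and $x\cdot Xx=(X-1)x^2$. Neither $X-1$ nor $X-2$ divides $X$, but *together they generate it*: $X=2(X-1)-(X-2)$. Hence
$$X\,x^2=2\,x\cdot Xx-x^2\cdot X. \tag{5}$$
Since $2XD= W$ and $2Xx\,D\equiv W$, we get
$$SC\equiv 2Xx^2D=2x\,(2Xx\,D)-x^2\,(2X\,D)\equiv 2xW-x^2W\equiv 2x\,SC-x^2SC .$$
And now $S$ disappears, because $xS=X$: the right-hand side is $2X\,C-xX\,C\in RC$. So $SC\in RC$.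

To see an actual recurrence, keep track of the multiples of $C$. Using the second equation of (4) twice,
$$W_n=2n^2(n-1)C_{n-1}+2n^2(n-1)(n-2)C_{n-2}+2n\cdot n(n-1)D_{n-2}.$$
In the last term, write the first factor $n$ as $2(n-1)-(n-2)$. The last term becomes
$$2n\cdot2(n-1)\cdot(n-1)D_{n-2}-n(n-1)\cdot2(n-2)D_{n-2},$$
where $(n-1)D_{n-2}=D_{n-1}-(n-1)(n-2)C_{n-2}$. Thus it equals
$$2nW_{n-1}-4n(n-1)^2(n-2)C_{n-2}-n(n-1)W_{n-2}.$$
Substituting the values of $W_n,W_{n-1},W_{n-2}$ in terms of $C$ and collecting, we obtain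
$$C_{n+1}=n(n+2)C_n+(2n-1)\,nC_{n-1}-(n^2-2n+2)\,n(n-1)C_{n-2}+(n-2)\,n(n-1)(n-2)C_{n-3}.$$
At $n=5$: $35\cdot1936+45\cdot81-340\cdot4+180\cdot1=70225=265^2$. For $c_n=n!\,a_n^2$ this means
$$nc_n=(n-1)(n+1)c_{n-1}+(2n-3)c_{n-2}-(n^2-4n+5)c_{n-3}+(n-3)c_{n-4}\qquad(n\ge4),$$
with leading coefficient $n$.

So the plan for the general case is this. There will be a row $\delta$ and a matrix $T$ over $R$, with the entries of $T$ divisible by $x$, such that $SC\equiv\delta T^kV$ for *all* $k$, where $V$ is a column of mixed products. We want, for some $k$, a relation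
$$\delta T^k=\sum_{j<k}g_j\,x^{k-j}\,\delta T^j\qquad(g_j\in R).$$
In the example, $\delta=2X$, $T=x$, and (5) is the relation with $k=2$. In general a Noetherian argument will produce it.

## Keeping count of powers of $x$: the ring $R[y;\tau]$

The Noetherian argument needs some care. Since $R$ will turn out to be left Noetherian, for some $k$ we certainly have $\delta T^k=\sum_{j<k}h_j\,\delta T^j$ with $h_j\in R$. But this is not enough: we need $h_j$ to end in $x^{k-j}$, since it is a power of $x$ in front of $SC$ that removes $S$. Arbitrary coefficients can be useless. Take $\delta=1$, $T=x$, $k=2$: the relation $x^2=(x^2-x)\cdot1+1\cdot x$ is valid, and it only yields $SC\equiv(x^2-x)SC+SC$. To force the right shape of the coefficients we work in a graded ring in which a second variable $y$ remembers how many factors $x$ have been produced. Here are the facts we need.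

**The automorphism $\tau$.** Define $\tau$ on $R$ by $\tau(p(X))=p(X-1)$ and $\tau(x)=x$. This respects the defining relation, since $\tau$ sends $x\,p(X)$ to $x\,p(X-1)$ and $p(X-1)x$ to $p(X-2)x$, and these are equal in $R$. The inverse is $p(X)\mapsto p(X+1)$, $x\mapsto x$. For $r=p(X)x^i$ we have $xr=p(X-1)x^{i+1}=\tau(r)x$, so by additivity
$$xr=\tau(r)\,x\qquad(r\in R).$$
As $\tau$ is bijective, $xR=Rx$. Consequently $Rx\cdot Rx=R\,(xR)\,x=Rx^2$, and in general $Rx^j\cdot Rx^k\subseteq Rx^{j+k}$. Moreover, $\bigl(\sum p_ix^i\bigr)x^k=\sum p_ix^{i+k}$, so right multiplication by $x^k$ is injective, and every element of $Rx^k$ is *uniquely* of the form $rx^k$.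

**The graded ring $R'$.** Let $R'=R[y;\tau]$ be the skew polynomial ring over $R$ in $y$, with $yr=\tau(r)y$. It is graded by the degree in $y$. For example, $y\cdot X=(X-1)y$ and $yx=xy$. Note that $x$ itself has degree $0$: the element $x$ of $Rx^0$ and the element $x$ of $Rx^1$ will be sent to $x$ and to $y$ respectively.

**Noetherianity.** The skew version of Hilbert's basis theorem (McConnell–Robson, *Noncommutative Noetherian Rings*, Thm 1.2.9) says: if $A$ is left Noetherian and $\sigma$ is an automorphism of $A$, then the skew polynomial ring of $A$ with respect to $\sigma$ is left Noetherian. Start with the Noetherian ring $K$. By Hilbert's basis theorem $K[X]$ is Noetherian; applying the skew version with $p(X)\mapsto p(X-1)$ and then with $\tau$, we see that $R$ and $R'$ are left Noetherian. This is the only place where the hypothesis on $K$ is used.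

**The translation $\psi_k$.** For $k\ge0$ let $\psi_k:Rx^k\to Ry^k$, $rx^k\mapsto ry^k$. This is a well-defined left $R$-linear bijection, and
$$\psi_{j+k}(fg)=\psi_j(f)\,\psi_k(g)\qquad(f\in Rx^j,\ g\in Rx^k), \tag{6}$$
because $rx^j\,r'x^k=r\,\tau^j(r')\,x^{j+k}$ and $ry^j\,r'y^k=r\,\tau^j(r')\,y^{j+k}$.

In the last example, $\psi_k(\delta T^k)=2Xy^k$. There $2Xy$ is not in $R'\cdot 2X$: in degree $1$ we would need $2X=g\cdot2(X-1)$ with $g\in R$, and comparing the coefficients of $x^0$ and setting $X=1$ gives $2=0$ in $\mathbb Z$. But $2Xy^2=2y\cdot(2Xy)-y^2\cdot(2X)$ lies in $R'\cdot2X+R'\cdot2Xy$, and this is (5) in disguise.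

## Proof of Theorem 3

Write $SA=\sum_{i=0}^sp_i(X)x^iA$ and $SB=\sum_{j=0}^sq_j(X)x^jB$ with a common $s\ge1$, padding with zeros.

**Step 1: a finite set of mixed products.** This step finds finitely many elements in which all products that occur can be expressed. For $i\ge0$ put
$$V_i=(x^iA)\,B,\qquad V_{-i}=A\,(x^iB),\qquad V_0=C.$$
If $i,j\ge1$, the second identity of (2) gives $(x^iA)(x^jB)=\lambda(X)x\bigl((x^{i-1}A)(x^{j-1}B)\bigr)$. Repeating this $\min(i,j)$ times, we get
$$(x^iA)(x^jB)=(\lambda(X)x)^{\min(i,j)}\,V_{i-j}\in R\,V_{i-j}\qquad(i,j\ge0). \tag{7}$$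
Now multiply the expressions for $SA$ and $SB$. Polynomials in $X$ act by termwise multiplication, so by (2) and (7)
$$SC=(SA)(SB)=\sum_{i,j=0}^sp_iq_j\,(x^iA)(x^jB)\in\sum_{|d|\le s}R\,V_d. \tag{8}$$

**Step 2: each mixed product is $x$ times other mixed products.** This step generalizes the second equation of (4). Let $1\le d\le s$. By the third identity of (2), with $u=x^{d-1}A$ and $v=B$, and by (7),
$$V_d=\bigl(x(x^{d-1}A)\bigr)B=x\bigl((x^{d-1}A)\cdot SB\bigr)=x\sum_{j=0}^sq_j(X)\,(x^{d-1}A)(x^jB)\in x\sum_{j=0}^sR\,V_{d-1-j}.$$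
The indices satisfy $-s\le d-1-s\le d-1-j\le d-1\le s-1$. Likewise, exchanging the roles of $A$ and $B$,
$$V_{-d}=A\bigl(x(x^{d-1}B)\bigr)=x\bigl(SA\cdot(x^{d-1}B)\bigr)=x\sum_{i=0}^sp_i(X)\,(x^iA)(x^{d-1}B)\in x\sum_{i=0}^sR\,V_{i-d+1},$$
with indices $i-d+1$ between $-(s-1)$ and $s$.

Put $I=\{d:1\le|d|\le s\}$. Separating $V_0=C$ from the other $V_e$, we see that there are $\alpha_d,\beta_{de},\gamma,\delta_e\in R$ with
$$V_d=x\alpha_d\,C+\sum_{e\in I}x\beta_{de}V_e\quad(d\in I),\qquad SC=\gamma\,C+\sum_{e\in I}\delta_eV_e. \tag{9}$$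

**Step 3: infinitely many expressions for $SC$ modulo $RC$.** This step turns (9) into a family of congruences. Let $V=(V_d)_{d\in I}$ be a column, $T=(x\beta_{de})_{d,e\in I}$ a square matrix over $R$, and $\delta=(\delta_e)_{e\in I}$ a row. Let $N=RC$, a left $R$-submodule of $\mathcal E$. By (9), $V\equiv TV\pmod N$, entry by entry. Since $N$ is stable under left multiplication by $R$, we may apply $T$ to both sides: $T^kV\equiv T^{k+1}V$ for every $k\ge0$, hence $V\equiv T^kV$. Therefore
$$SC\equiv\delta V\equiv\delta T^kV\pmod N\qquad\text{for all }k\ge0. \tag{10}$$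

**Step 4: a relation among the rows $\delta T^k$ with the right powers of $x$.** This is where the Noetherian property enters. All entries of $T$ lie in $xR=Rx$. Since $Rx^j\cdot Rx^k\subseteq Rx^{j+k}$, all entries of $T^k$, and then all entries of $\delta T^k$, lie in $Rx^k$. So we may define, entrywise,
$$\rho_k=\psi_k(\delta T^k)\in(R')^I,$$
a row that is homogeneous of degree $k$ in $y$. The left $R'$-module $(R')^I$ is finite free over a left Noetherian ring, so the chain of submodules $\sum_{j\le k}R'\rho_j$, $k=0,1,2,\dots$, stabilizes. Hence for some $k\ge1$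
$$\rho_k=\sum_{j<k}f_j\,\rho_j\qquad(f_j\in R').$$
Compare the components of degree $k$ in $y$. As $\rho_j$ is homogeneous of degree $j$, only the component of $f_j$ of degree $k-j$ contributes; it has the form $g_jy^{k-j}$ with $g_j\in R$. So
$$\rho_k=\sum_{j<k}g_jy^{k-j}\,\rho_j.$$
By (6), applied in each entry to $f=g_jx^{k-j}\in Rx^{k-j}$ and to the corresponding entry of $\delta T^j$, which lies in $Rx^j$, we have $g_jy^{k-j}\rho_j=\psi_k\bigl(g_jx^{k-j}\,\delta T^j\bigr)$. Since $\psi_k$ is additive and bijective, applying $\psi_k^{-1}$ gives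
$$\delta T^k=\sum_{j=0}^{k-1}g_j\,x^{k-j}\,\delta T^j. \tag{11}$$

**Step 5: removing $S$.** We now let both sides of (11) act on $V$ and use (10) on the left and, for each $j$, on the right. The latter is permitted after multiplication by $g_jx^{k-j}$ because $N$ is an $R$-submodule. Modulo $N$,
$$SC\equiv\delta T^kV=\sum_{j=0}^{k-1}g_jx^{k-j}\,\delta T^jV\equiv\sum_{j=0}^{k-1}g_jx^{k-j}\,SC=\sum_{j=0}^{k-1}g_jx^{k-j-1}\lambda(X)\,C.$$
The last equality is $xS=\lambda(X)$, which can be used because $k-j\ge1$. The right-hand side is in $RC=N$. Hence $SC\in RC$. $\blacksquare$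

This proves Theorem 3, and with Lemma 2 it proves Theorem 1 and the conjecture.

## Making the trailing coefficient nonzero

In the converse part of Lemma 2 the recurrence was made long by adding zero coefficients, so that it only speaks about large $n$. The definition does not require $\ell_0\ne0$, and this is legitimate. One may nevertheless ask for more.

**Remark 4.** If $K$ is a domain of characteristic $0$, the recurrence for $c=(\Lambda_na_nb_n)$ can be chosen with $\ell_0\ne0$.

*Proof.* We work with actual sequences, with $C_n=\Lambda_nc_n$. By Theorem 3 there are $p_i$, $0\le i\le d$, and $N\ge d$ such that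
$$Z:=SC-\sum_{i=0}^dp_ix^iC$$
vanishes for all $n\ge N$. If the $p_i$ are not all zero, choose $d$ with $p_d\ne0$. Take $m\ge N+1$ and $g(X)=\prod_{t=0}^{N+m}(X-t)$. Then $Z+g\,x^mZ$ vanishes for all $n\ge N$: the first summand does; the second does for $n\le N+m$ because $g(n)=0$, and for $n\ge N+m$ because $(x^mZ)_n$ is a multiple of $Z_{n-m}=0$. By (1), $x^mS=x^{m-1}\lambda(X)=\lambda(X-m+1)x^{m-1}$ and $x^mp_i(X)=p_i(X-m)x^m$. So the vanishing says
$$SC=\sum_ip_ix^iC-g\,\lambda(X-m+1)\,x^{m-1}C+g\sum_ip_i(X-m)\,x^{m+i}C.$$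
If some $p_i\ne0$, the highest power of $x$ is $x^{m+d}$, with coefficient $g\,p_d(X-m)\ne0$. If all $p_i=0$, the highest power is $x^{m-1}$, with coefficient $-g\,\lambda(X-m+1)\ne0$. Let $D$ denote the highest exponent. The relation holds for every $n\ge D$, that is, as soon as all indices in it are $\ge0$, because $D\ge m-1\ge N$. As in Lemma 2, cancel $\Lambda_n$ and shift by one: this gives a recurrence with $r=D+1$, valid for all $n\ge r$, whose $\ell_0$ is the highest coefficient with $X$ replaced by $X-1$, so it is nonzero. $\square$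

## Several factors, and which multipliers may replace $\Lambda_n$

**Corollary 5.** Let $K$ and $\lambda$ be as in the definition of $\mathcal L_\lambda$. If $a^{(1)},\dots,a^{(k)}\in\mathcal L_\lambda$, then $\bigl(\Lambda_n^{k-1}a^{(1)}_n\cdots a^{(k)}_n\bigr)_n\in\mathcal L_\lambda$.

*Proof.* For $k=1$ there is nothing to show. For $k\ge2$ apply Theorem 1 to $\Lambda_n^{k-2}a^{(1)}_n\cdots a^{(k-1)}_n$, which is in $\mathcal L_\lambda$ by induction, and to $a^{(k)}$. $\square$

**Proposition 6.** Assume that $F$ is a field. A sequence $h$ in $F$ satisfies $(h_na_nb_n)\in\mathcal L_\lambda$ for all $a,b\in\mathcal L_\lambda$ if and only if $h_n=\Lambda_n^2e_n$ for some $e\in\mathcal L_\lambda$.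

*Proof.* Suppose $h$ has the property. Take $a_n=b_n=1/\Lambda_n$. This sequence is in $\mathcal L_\lambda$ because $\lambda(n)a_n=a_{n-1}$ for $n\ge1$. Hence $e_n:=h_n/\Lambda_n^2$ is in $\mathcal L_\lambda$. Conversely, if $h_n=\Lambda_n^2e_n$ with $e\in\mathcal L_\lambda$, then $h_na_nb_n=\Lambda_n^2e_na_nb_n$ is in $\mathcal L_\lambda$ by Corollary 5 with three factors. $\square$

The multiplier $h_n=\Lambda_n$ of Theorem 1 corresponds to $e_n=1/\Lambda_n$. In the original setting, $n!$ is essentially optimal in the following sense.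

**Proposition 7.** Let $K=\mathbb Z$, $F=\mathbb Q$, $\lambda=X$. If $h$ is a multiplier as in Proposition 6, then the numbers $h_n/n!$ have bounded denominators.

*Proof.* By Proposition 6, $h_n=n!^2e_n$ with $e\in\mathcal L_X$, so $h_n/n!=n!\,e_n=:E_n$. By (3), for $n\ge r$ the number $E_n$ is an integer linear combination of $E_{n-1},\dots,E_{n-r}$. So all $E_n$ lie in $\sum_{i<r}\mathbb ZE_i$, and a common denominator of $E_0,\dots,E_{r-1}$ works for all of them. $\square$

Thus $h_n=1$, $h_n=n!/2^n$ and $h_n=n!/(n+1)$ all fail, since $1/n!$, $1/2^n$ and $1/(n+1)$ have unbounded denominators. In particular the factor $n!$ cannot be omitted from the conjecture.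

Bounded denominators do not suffice: $h_n=n\cdot n!$ also fails. Here $E_n=n$. By Proposition 6 and Lemma 2 there would have to be integer polynomials $p_i$ with
$$n+1=\sum_ip_i(n)\,n(n-1)\cdots(n-i+1)\,(n-i)$$
for all large $n$, hence identically in $n$. At $n=0$ the left side is $1$. On the right the term with $i=0$ is $p_0(n)\,n$, and every term with $i\ge1$ contains the factor $n$, so the right side is $0$.

## Sums leave the class

**Proposition 8.** $\mathcal L_X$ is not closed under addition, even with $K=\mathbb Q$.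

*Proof.* The sequences $1/n!$ and $(-1)^n/n!$ are in $\mathcal L_X$, since they satisfy $na_n=a_{n-1}$ and $na_n=-a_{n-1}$. Suppose their sum were in $\mathcal L_X$. By Lemma 2, $u_n=1+(-1)^n$ would satisfy $Su=\sum_{i=0}^dp_ix^iu$ in $\mathcal E$ with $p_i\in\mathbb Q[X]$. Evaluate at a large odd $n$. Then $u_{n+1}=2$, while $u_{n-i}$ is $2$ for odd $i$ and $0$ for even $i$. Dividing by $2$,
$$1=\sum_{i\ \mathrm{odd}}p_i(n)\,n(n-1)\cdots(n-i+1).$$
This holds for infinitely many $n$, so it is a polynomial identity. At $n=0$ it reads $1=0$, a contradiction. $\square$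

So in the setting of the conjecture the class is a commutative monoid under $(a,b)\mapsto(n!\,a_nb_n)$, with unit $(1/n!)$, but it is not a ring.
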